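\title{Points of multivaluedness of monotone operators and $\delta$-convex hypersurfaces}

\begin{abstract}
In a separable Banach space the set of points at which a monotone operator is multivalued can be covered by countably many Lipschitz hypersurfaces, and for the subdifferential of a continuous convex function these hypersurfaces can be taken $\delta$-convex. We show that $\delta$-convex hypersurfaces do not suffice for general monotone operators: there is a counterexample in every separable space containing a complemented copy of $c_0\oplus\ell^1$. In finite dimensions they do suffice, because the points of multivaluedness of any monotone operator are points of non-differentiability of a single convex function. The counterexample uses the freedom in the skew part of the derivative of a monotone map; the finite-dimensional theorem rests on a quasilinear elliptic equation for the Legendre transform of the required convex function.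
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a real Banach space with dual $X^*$. An operator $T:X\to 2^{X^*}$, whose values may be empty or contain several points, is \emph{monotone} if $\langle x^*-y^*,x-y\rangle\ge0$ whenever $x^*\in T(x)$ and $y^*\in T(y)$. Its \emph{exceptional set} $\mathcal E(T)$ is the set of points $x$ at which $T$ is multivalued, that is, at which $T(x)$ contains at least two points.

A set $A\subset X$ is a \emph{Lipschitz hypersurface} if there are a closed hyperplane $W\subset X$ (a closed linear subspace of codimension one), a vector $v\in X\setminus W$ and a Lipschitz function $f:W\to\mathbb R$ with $A=\{w+f(w)v:w\in W\}$. A function on $W$ is \emph{$\delta$-convex} if it is the difference of two continuous convex functions on $W$, and $A$ is a \emph{Lipschitz $\delta$-convex hypersurface} if $f$ is both Lipschitz and $\delta$-convex. The second condition is one of second order: along a line, the one-sided derivatives of a $\delta$-convex function exist everywhere and have locally bounded variation, whereas the derivative of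 a Lipschitz function exists only almost everywhere and is merely bounded. We start from two known theorems.

\begin{theorem}\label{thm:A}
Let $X$ be a separable Banach space and $T:X\to2^{X^*}$ a monotone operator. Then $\mathcal E(T)$ can be covered by countably many Lipschitz hypersurfaces.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be a separable Banach space and $f$ a continuous convex function on $X$. Then the set of points at which $f$ is not Gateaux differentiable can be covered by countably many Lipschitz $\delta$-convex hypersurfaces.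
\end{theorem}

The two statements are linked by the subdifferential $\partial f(x)=\{x^*\in X^*: f(y)\ge f(x)+\langle x^*,y-x\rangle\text{ for all }y\}$. Adding the defining inequalities for $x^*\in\partial f(x)$ and $y^*\in\partial f(y)$ shows that $\partial f$ is monotone, and a continuous convex $f$ is Gateaux differentiable at $x$ exactly when $\partial f(x)$ is a single point. So Theorem~\ref{thm:B} sharpens Theorem~\ref{thm:A} for the operators $T=\partial f$, and the following problem of \cite{Zaj} asks whether the sharper conclusion holds in general.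

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every separable Banach space $X$ and every monotone $T:X\to2^{X^*}$ the set $\mathcal E(T)$ can be covered by countably many Lipschitz $\delta$-convex hypersurfaces?}
\medskip

For $X=\mathbb R$ hypersurfaces are points, and $\mathcal E(T)$ is countable because the convex hulls of the sets $T(x)$ have disjoint interiors. In higher dimensions the gap between the two classes of operators is easy to describe for a $C^1$ map $\tau:\mathbb R^d\to\mathbb R^d$. It is monotone exactly when the symmetric part of $D\tau$ is positive semidefinite everywhere, and it is the gradient of a convex function exactly when, in addition, the skew part of $D\tau$ vanishes; the rotation $(a,b)\mapsto(-b,a)$ is monotone and is not a gradient. Since monotonicity sees only the symmetric part, one may hope to discard the skew part, that is, to find a convex function whose Hessian dominates the symmetric part of the derivative of $T$. Such a function would have a kink wherever $T$ jumps, and Theorem~\ref{thm:B} would give a positive answer. This guess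 is correct in finite dimensions and wrong in general.

\subsection{Results}

\begin{theorem}\label{thm:counter}
Let $X$ be a separable Banach space with a complemented subspace isomorphic to $c_0\oplus\ell^1$ (for example $X=c_0\oplus\ell^1$). There is a monotone operator $T:X\to2^{X^*}$ whose exceptional set cannot be covered by countably many Lipschitz $\delta$-convex hypersurfaces.
\end{theorem}

Thus the answer to the Question is negative.

\begin{theorem}\label{thm:finite}
Let $\dim X<\infty$ and let $T:X\to2^{X^*}$ be monotone. There is a continuous convex function $\Phi:X\to\mathbb R$ that is non-differentiable at every point of $\mathcal E(T)$. Hence, by Theorem~\ref{thm:B}, $\mathcal E(T)$ is covered by countably many Lipschitz $\delta$-convex hypersurfaces.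
\end{theorem}

\begin{theorem}\label{thm:char}
If $\dim X<\infty$ and $A\subset X$, the following are equivalent:
\begin{enumerate}
\item[(i)] $A$ is contained in the exceptional set of some monotone operator;
\item[(ii)] $A$ is contained in the non-differentiability set of some continuous convex function;
\item[(iii)] $A$ is covered by countably many Lipschitz $\delta$-convex hypersurfaces.
\end{enumerate}
\end{theorem}

The remaining infinite-dimensional separable spaces, for example $\ell^2$, are not decided here.

Theorem~\ref{thm:counter} is proved in Sections~\ref{sec:jump}--\ref{sec:nocover}, and Theorems~\ref{thm:finite} and~\ref{thm:char} in Sections~\ref{sec:pde} and~\ref{sec:finite}; the two parts are independent. All notions involved are invariant under a linear isomorphism $J:X\to X'$. Indeed, if $T'$ is monotone on $X'$, then $T(x)=J^*T'(Jx)$ is monotone on $X$ and $\mathcal E(T)=J^{-1}\mathcal E(T')$, since $J^*$ is injective; and $J$ maps $\{w+f(w)v:w\in W\}$ onto $\{w'+f(J^{-1}w')Jv:w'\in JW\}$.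

\section{Operators that jump across a graph}\label{sec:jump}

We first ask which graphs can lie in an exceptional set. Let $W$ be a Banach space, $X=W\times\mathbb R$, $X^*=W^*\times\mathbb R$. Let $U\subset W$ be open and convex and let $g:U\to\mathbb R$ be Gateaux differentiable with derivative $dg(w)\in W^*$. We say that a map $S:U\to W^*$ \emph{controls} $g$ if both $S+dg$ and $S-dg$ are monotone.

\begin{lemma}\label{lem:jump}
If $S$ controls $g$, then the operator
\[
T(w,g(w))=\{(S(w)-\epsilon\,dg(w),\,\epsilon):\epsilon=\pm1\}\quad(w\in U),\qquad T=\emptyset\ \text{elsewhere},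
\]
is monotone, and $\mathcal E(T)$ is the graph $G=\{(w,g(w)):w\in U\}$.
\end{lemma}

\begin{proof}
The two values at a point of $G$ differ in the last coordinate, so $\mathcal E(T)=G$. Fix $w,w'\in U$ and signs $\epsilon,\epsilon'$. Put $w_t=w'+t(w-w')$, $\gamma(t)=g(w_t)$ and $\sigma(t)=\langle S(w_t),w-w'\rangle$ for $0\le t\le1$, so that $\gamma'(t)=\langle dg(w_t),w-w'\rangle$. Since $w_t-w_s=(t-s)(w-w')$, monotonicity of $S\pm dg$ implies that $\sigma\pm\gamma'$ are nondecreasing. By the mean value theorem $g(w)-g(w')=\gamma'(c)$ for some $c\in(0,1)$. The pairing of $(S(w)-\epsilon\,dg(w),\epsilon)-(S(w')-\epsilon'dg(w'),\epsilon')$ with $(w-w',g(w)-g(w'))$ therefore equals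
\begin{multline*}
\sigma(1)-\epsilon\gamma'(1)-\sigma(0)+\epsilon'\gamma'(0)+(\epsilon-\epsilon')\gamma'(c)\\
=\big[(\sigma-\epsilon\gamma')(1)-(\sigma-\epsilon\gamma')(c)\big]+\big[(\sigma-\epsilon'\gamma')(c)-(\sigma-\epsilon'\gamma')(0)\big],
\end{multline*}
and both brackets are nonnegative.
\end{proof}

The formula for $T$ comes from the case $S=d\phi$ of a gradient. Then $\phi+g$ and $\phi-g$ have monotone derivatives, so they are convex on $U$; the function $g=\frac12(\phi+g)-\frac12(\phi-g)$ is a difference of convex functions; and the values of $T$ are subgradients of the convex function $\phi(w)+|r-g(w)|=\max_{\epsilon=\pm1}\{\phi(w)-\epsilon g(w)+\epsilon r\}$ along its ridge $r=g(w)$. Lemma~\ref{lem:jump} says that the jump survives when $d\phi$ is replaced by any controlling map. If $\dim W=1$ nothing is gained, because a monotone function of one variable integrates to a convex function. A counterexample needs a function $g$ controlled by a map $S$ that cannot be traded for a gradient.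

\section{A planar block}\label{sec:block}

In the plane a monotone control can always be traded for a gradient, but not while keeping certain bounds. We isolate such bounds here; in Section~\ref{sec:nocover} the geometry of $c_0$ will enforce them.

\subsection{An obstruction for convex functions}

Fix $\rho>0$ and let $D=[-\rho,\rho]\times[0,\rho]$, $I=[-\rho/3,\rho/3]$, $b_k=2^{-k}\rho$. A convex function that vanishes on the bottom side of $D$ and grows at most linearly away from it is, near that side, almost independent of the horizontal variable.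

\begin{lemma}\label{lem:osc}
Let $P:D\to\mathbb R$ be convex with $|P(a,b)|\le\Lambda b$ on $D$. Then
\[
\sum_{k\ge0}\operatorname{osc}_{a\in I}\frac{P(a,b_k)}{b_k}\le2\Lambda .
\]
\end{lemma}

\begin{proof}
Let $\kappa_k(a)=P(a,b_k)/b_k$, $M_k=\sup_I\kappa_k$, $m_k=\inf_I\kappa_k$. For $a,a''\in I$ the number $a'=2a''-a$ lies in $[-\rho,\rho]$, and $(a'',b_{k+1})$ is the midpoint of $(a,b_k)$ and $(a',0)$. Since $P(a',0)=0$, convexity gives $P(a'',b_{k+1})\le\frac12P(a,b_k)$, that is, $\kappa_{k+1}(a'')\le\kappa_k(a)$. Hence $M_{k+1}\le m_k$, and $\sum_{k=0}^K(M_k-m_k)\le\sum_{k=0}^K(M_k-M_{k+1})=M_0-M_{K+1}\le2\Lambda$ because $|\kappa_k|\le\Lambda$.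
\end{proof}

The following example is the smallest case in which the difference between monotone maps and gradients is visible.

\begin{example}\label{ex:model}
No convex $\Phi\in C^2(D)$ satisfies both $|\Phi(a,b)|\le\Lambda b$ and $\partial_a^2\Phi\ge2b$. Otherwise $\kappa_k=\Phi(\cdot,b_k)/b_k$ has $\kappa_k''\ge2$, so $\kappa_k(\rho/3)+\kappa_k(-\rho/3)-2\kappa_k(0)\ge2(\rho/3)^2$ and $\operatorname{osc}_I\kappa_k\ge\rho^2/9$ for every $k$, contrary to Lemma~\ref{lem:osc}. The obvious candidate $a^2b$ indeed fails to be convex: its Hessian has determinant $-4a^2$. Now change the sign of the second component of its gradient $(2ab,a^2)$. The field $\beta(a,b)=(2ab,-a^2)$ has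
\[
D\beta=\begin{pmatrix}2b&2a\\-2a&0\end{pmatrix}=\begin{pmatrix}2b&0\\0&0\end{pmatrix}+\begin{pmatrix}0&2a\\-2a&0\end{pmatrix},
\]
so it is monotone on $D$. It has the properties that $\nabla\Phi$ was meant to have: the first component is $O(b)$, the second is bounded, and $\partial_a\beta^1=2b$. The mixed term, which destroys the convexity of $a^2b$, has moved into the skew part, where it costs nothing.
\end{example}

\subsection{The block and its control}

We look for a function $g_0(a,b)=a^2\theta(b)$ that is controlled by a field $(2Cab,\;\omega(b)-Ca^2)$ with $\omega$ bounded and nondecreasing, and that still violates the conclusion of Lemma~\ref{lem:osc}. The symmetric part of the derivative of this field is $\operatorname{diag}(2Cb,\omega'(b))$, and the mixed derivative of $g_0$ is $2a\theta'(b)$. The mixed term is absorbed if $\theta'^2\le\mathrm{const}\cdot b\,\omega'$, which for bounded $\omega$ requires $\int_0\theta'(b)^2\,db/b<\infty$. Violating Lemma~\ref{lem:osc} requires $\sum_k\theta(b_k)/b_k=\infty$. The choice $\theta(b)=b$ fails the first condition, $\theta(b)=b^{1+\eta}$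 with $\eta>0$ fails the second, and $b/\ln(1/b)$ meets both.

So let $\theta(b)=b/L$ with $L=\ln(1/b)\ge2$ for $0<b\le e^{-2}$, and $\theta(b)=0$ for $b\le0$. For $b>0$ we have $dL/db=-1/b$, hence
\[
\theta'=\frac1L+\frac1{L^2},\qquad\theta''=\frac1b\Big(\frac1{L^2}+\frac2{L^3}\Big)>0,\qquad\frac{\theta'^2}{b\,\theta''}=\frac{(1+1/L)^2}{1+2/L}=1+\frac1{L^2+2L}.
\]
Consequently $\theta\in C^1((-\infty,e^{-2}])$ with $\theta'(0)=0$, and
\begin{equation}\label{eq:theta}
0\le\theta(b)\le\tfrac12|b|,\qquad0\le\theta'(b)\le\tfrac34,\qquad\theta'(b)^2\le\tfrac98\,b\,\theta''(b)\ \ (b>0).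
\end{equation}
The last inequality allows $\omega=3\theta'$. On $\mathcal Q=[-1,1]\times(-\infty,e^{-2}]$ define the $C^1$ function $g_0(a,b)=a^2\theta(b)$ and the field
\[
\sigma_0(a,b)=\big(6ab,\ 3\theta'(b)-3a^2\big)\quad(b\ge0),\qquad\sigma_0(a,b)=(0,-3)\quad(b<0).
\]
Negative $b$ must be allowed because $b$ will be a coordinate of a point ranging over an open subset of $\ell^1$. There $g_0$ vanishes, and the constant $-3$ lies below all the boundary values $-3a^2$ of $\sigma_0^2$, so that $\sigma_0$ jumps in the monotone direction across $b=0$. By \eqref{eq:theta}, on $\mathcal Q$,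
\begin{equation}\label{eq:bounds}
|\sigma_0^1|\le6|b|,\qquad|\sigma_0^2|\le3,\qquad|\partial_ag_0|\le|b|,\qquad|\partial_bg_0|\le\tfrac34 .
\end{equation}

\begin{lemma}\label{lem:block}
The fields $\sigma_0+\nabla g_0$ and $\sigma_0-\nabla g_0$ are monotone on $\mathcal Q$.
\end{lemma}

\begin{proof}
Let $z',z\in\mathcal Q$, $(h,k)=z-z'$, $(a_t,b_t)=z'+t(h,k)$ and $\epsilon=\pm1$. We show that $\phi(t)=\langle(\sigma_0+\epsilon\nabla g_0)(a_t,b_t),(h,k)\rangle$ is nondecreasing on $[0,1]$; then $\phi(1)\ge\phi(0)$ is the claim.

Where $b=b_t>0$, write $a=a_t$ and differentiate: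
\begin{align*}
\tfrac{d}{dt}\langle\sigma_0,(h,k)\rangle&=6(hb+ak)h+(3\theta''k-6ah)k=6bh^2+3\theta''k^2,\\
\tfrac{d}{dt}\langle\nabla g_0,(h,k)\rangle&=2\theta h^2+4a\theta'hk+a^2\theta''k^2 .
\end{align*}
By \eqref{eq:theta}, $16\,\theta'^2\le18\,b\theta''\le40\,b\theta''$, so $4\theta'|hk|\le2\sqrt{5bh^2}\sqrt{2\theta''k^2}\le5bh^2+2\theta''k^2$. Together with $2\theta\le b$ and $|a|\le1$, this bounds the second derivative above in absolute value by $bh^2+5bh^2+2\theta''k^2+\theta''k^2=6bh^2+3\theta''k^2$. Hence $\phi'(t)\ge0$ where $b_t>0$.

If $k=0$, then $b_t$ is constant. If the constant is positive we are done; if it is $\le0$, then $\sigma_0^1=0$ and $\nabla g_0=0$ along the segment, so $\phi\equiv0$.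

If $k\neq0$, let $J_+=\{t:b_t\ge0\}$ and $J_-=\{t:b_t<0\}$, two complementary subintervals of $[0,1]$. On $J_+$ the function $\phi$ is continuous, because $\theta'$ is continuous at $0$, and $\phi'\ge0$ except possibly at one endpoint; so $\phi$ is nondecreasing on $J_+$. On $J_-$ it equals the constant $-3k$. If both intervals are nonempty, their common endpoint $t_0$ has $b_{t_0}=0$, belongs to $J_+$, and $\phi(t_0)=-3a_{t_0}^2k$. For $k>0$ the interval $J_-$ lies to the left of $t_0$ and $-3k\le-3a_{t_0}^2k$; for $k<0$ it lies to the right and $-3a_{t_0}^2k\le-3k$. Both inequalities hold because $|a_{t_0}|\le1$.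
\end{proof}

\begin{remark}\label{rem:blockdc}
The block itself is a difference of convex functions. Since $6b\le6$, the estimate in the proof shows that the $C^1$ functions $3a^2+3\theta(b)\pm g_0$ are convex on $\mathcal Q$. But the first component $6a$ of this gradient control is not $O(b)$, and the sum $\sum_{i\le N}3x_i^2$ of $N$ copies has Lipschitz constant $6N\rho$ on the cube $\|x\|_\infty\le\rho$ with respect to the supremum norm. The bound $|\sigma_0^1|\le6|b|$ is what lets us add infinitely many copies of $\sigma_0$.
\end{remark}

\section{The operator}\label{sec:operator}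

Let $X$ be as in Theorem~\ref{thm:counter}, so $X\cong c_0\times\ell^1\times Z$ for a Banach space $Z$, possibly $\{0\}$. Splitting off one coordinate gives $c_0\cong c_0\times\mathbb R$, so we may assume
\[
X=W\times\mathbb R,\qquad W=c_0\times\ell^1\times Z,
\]
all products carrying the maximum norm. Then $W^*=\ell^1\times\ell^\infty\times Z^*$ with the sum of the norms. We identify $W$ with $W\times\{0\}$ and put $v=(0,1)$, so $\|v\|=1$. On the open convex set $U=\{(x,y,z)\in W:\|x\|_\infty<1,\ \|y\|_1<e^{-2}\}$ each pair $(x_i,y_i)$ lies in $\mathcal Q$, and we define for $w=(x,y,z)\in U$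
\begin{align*}
g(w)&=\sum_{i\ge1}g_0(x_i,y_i),\qquad S(w)=\big((\sigma_0^1(x_i,y_i))_i,(\sigma_0^2(x_i,y_i))_i,0\big),\\
dg(w)&=\big((\partial_ag_0(x_i,y_i))_i,(\partial_bg_0(x_i,y_i))_i,0\big).
\end{align*}
The series converges since $0\le g_0(x_i,y_i)\le\frac12|y_i|$. The bounds \eqref{eq:bounds} match the dual space: the first components are dominated by $6|y_i|$, hence lie in $\ell^1=c_0^*$, and the second components are bounded, hence lie in $\ell^\infty=(\ell^1)^*$. Moreover $\|dg(w)\|\le\|y\|_1+\frac34<1$.

The notation $dg$ is justified. For $w=(x,y,z)$ and $w'=(x',y',z')$ in $U$ and $w_t=w'+t(w-w')$, the $i$-th term of $g(w_t)$ is $C^1$ in $t\in[0,1]$, and by \eqref{eq:bounds} and $|x_i-x_i'|\le2$ its derivative is bounded by $2(|y_i|+|y_i'|)+|y_i-y_i'|$, which is summable. By the Weierstrass test the series may be differentiated termwise, and $\frac d{dt}g(w_t)=\langle dg(w_t),w-w'\rangle$. Thus $g$ is Gateaux differentiable with derivative $dg$, and $g$ is $1$-Lipschitz on $U$. Finally, $\langle(S\pm dg)(w)-(S\pm dg)(w'),w-w'\rangle$ is the sum over $i$ of the corresponding planar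 expressions, each nonnegative by Lemma~\ref{lem:block}. So $S$ controls $g$, and Lemma~\ref{lem:jump} gives a monotone operator $T$ with
\[
\mathcal E(T)=G=\{w+g(w)v:w\in U\}.
\]

\begin{remark}
This $T$ has empty values off $G$. By Zorn's lemma it extends to a maximal monotone operator, whose exceptional set contains $G$ and is therefore not coverable either once $G$ is not.
\end{remark}

\section{The graph is not coverable}\label{sec:nocover}

Suppose that $G\subset\bigcup_jA_j$ with Lipschitz $\delta$-convex hypersurfaces $A_j$. Each $A_j$ is closed and $w\mapsto w+g(w)v$ is continuous, so the sets $\{w\in U:w+g(w)v\in A_j\}$ are relatively closed and cover $U$. An open subset of a Banach space is a Baire space, so some $A=A_j$ contains $w+g(w)v$ for all $w$ in an open ball $B(w^\circ,2\rho_0)\subset U$. Let $B'=B(w^\circ,\rho_0)$.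

\subsection{A defining function transversal to the graph}

The hypersurface $A$ is a graph over its own hyperplane $W_1$ in its own direction $v_1$, unrelated to $W$ and $v$, so its $\delta$-convexity says nothing directly about $g$. We use instead a $\delta$-convex function on $X$ that vanishes on $A$, and show that it grows linearly when we move down from $G$.

\begin{lemma}\label{lem:trans}
There are continuous convex functions $p,q$ on $X$ and constants $s_0,\mu>0$ such that for all $w\in B'$ and $0\le s\le s_0$,
\[
(p-q)(w+g(w)v)=0,\qquad(p-q)\big(w+(g(w)-s)v\big)\ge\mu s .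
\]
\end{lemma}

\begin{proof}
Let $A=\{w_1+f(w_1)v_1:w_1\in W_1\}$ with $f=f_1-f_2$ Lipschitz and $f_1,f_2$ continuous and convex. For $\xi=w_1+rv_1$ ($w_1\in W_1$, $r\in\mathbb R$) put $F(\xi)=r-f(w_1)=p_0(\xi)-q_0(\xi)$, where $p_0(\xi)=r+f_2(w_1)$ and $q_0(\xi)=f_1(w_1)$. The maps $\xi\mapsto w_1$ and $\xi\mapsto r$ are linear and continuous, so $p_0,q_0$ are continuous and convex and $F$ is Lipschitz with some constant $\Lambda>0$. Also $F=0$ on $A$ and $F(\xi+tv_1)=F(\xi)+t$.

Write $v_1=u+\alpha v$ with $u\in W$, and let $t_0=\rho_0/(1+\|u\|)$, $s_0=t_0/\Lambda$, $\Lambda'=|\alpha|+\|u\|>0$. For $w\in B'$ and $|t|\le t_0$ let $k_w(t)=\alpha t-g(w+tu)+g(w)$; this is the height of $w+g(w)v+tv_1$ above the graph. Since $w+tu\in B(w^\circ,2\rho_0)$, the point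
\[
e_t=w+tu+g(w+tu)v=w+g(w)v+tv_1-k_w(t)v
\]
lies in $A$. Comparing two parameters, $e_t+(k_w(t)-k_w(t'))v=e_{t'}+(t-t')v_1$. The value of $F$ at the right side is $t-t'$, and at the left side it is at most $\Lambda|k_w(t)-k_w(t')|$ in absolute value. As $g$ is $1$-Lipschitz, we obtain
\[
\Lambda^{-1}|t-t'|\le|k_w(t)-k_w(t')|\le\Lambda'|t-t'| .
\]
So $k_w$ is continuous and injective, hence strictly monotone, with $k_w(0)=0$ and $|k_w(\pm t_0)|\ge s_0$; its range contains $[-s_0,s_0]$. The function $w\mapsto k_w(t_0)$ is continuous and has no zero on the connected set $B'$, so there is one sign $\epsilon$ such that $\epsilon k_w$ is increasing for all $w\in B'$.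

Given $w\in B'$ and $s\in[0,s_0]$, choose $t^*$ with $k_w(t^*)=s$. Then $w+(g(w)-s)v+t^*v_1=e_{t^*}\in A$, so $F(w+(g(w)-s)v)=-t^*$. Since $k_w(t^*)\ge k_w(0)$, we have $\epsilon t^*\ge0$, and $|t^*|\ge s/\Lambda'$. Thus $-\epsilon F(w+(g(w)-s)v)=|t^*|\ge s/\Lambda'$, and $F(w+g(w)v)=0$ because this point lies in $A$. Take $\mu=1/\Lambda'$, and $(p,q)=(q_0,p_0)$ if $\epsilon=1$, $(p,q)=(p_0,q_0)$ if $\epsilon=-1$.
\end{proof}

\subsection{Symmetrization}

We want to restrict $p$ and $q$ to one coordinate pair and apply Lemma~\ref{lem:osc}. The difficulty is that $p$ and $q$ need not be constant on the line $b=0$; by Remark~\ref{rem:blockdc} a single block offers no contradiction. The remedy is to make $p$ and $q$ symmetric in many coordinates: a Lipschitz constant for the supremum norm must then be shared among these coordinates.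

Finitely supported vectors are dense in $c_0$ and $\ell^1$, so $B'$ contains a point $w^1=(x^1,y^1,z^1)$ with $x^1_i=y^1_i=0$ for all $i>n$. Put $c=g(w^1)$ and $\xi^1=w^1+cv$. A continuous convex function is Lipschitz on some neighborhood of each point. Choose $0<\rho\le\min\{s_0,e^{-2}\}$ and $\Lambda_1$ such that the closed ball of radius $\rho$ about $w^1$ in $W$ lies in $B'$ and $p,q$ are $\Lambda_1$-Lipschitz on the closed ball of radius $\rho$ about $\xi^1$ in $X$.

For $N\ge1$ let $K_N=\{(x,y)\in\mathbb R^N\times\mathbb R^N:\|x\|_\infty\le\rho,\ \|y\|_1\le\rho\}$. For $(x,y)\in K_N$ let $\iota(x,y)\in W$ have the entries of $x$ and $y$ in the coordinates $n+1,\dots,n+N$ of its $c_0$- and $\ell^1$-components and $0$ elsewhere, so $\|\iota(x,y)\|=\max(\|x\|_\infty,\|y\|_1)$. For a permutation $\pi$ of $\{1,\dots,N\}$ let $x_\pi=(x_{\pi(i)})_i$, and define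
\[
p_N(x,y)=\frac1{N!}\sum_\pi p\big(\xi^1+\iota(x_\pi,y_\pi)\big),\qquad q_N(x,y)=\frac1{N!}\sum_\pi q\big(\xi^1+\iota(x_\pi,y_\pi)\big).
\]
These functions are convex on $K_N$, invariant under simultaneous permutations of $x$ and $y$, and $\Lambda_1$-Lipschitz for $\max(\|x\|_\infty,\|y\|_1)$.

The conclusion of Lemma~\ref{lem:trans} survives the averaging because $g$ is symmetric in the coordinates beyond $n$. Let $(x,y)\in K_N$, $s=\sum_{i\le N}g_0(x_i,y_i)$ and $w=w^1+\iota(x_\pi,y_\pi)\in B'$. Then $0\le s\le\rho^2\cdot\frac12\|y\|_1\le\rho\le s_0$, and $g(w)=c+s$ because $w^1$ and $\iota(x_\pi,y_\pi)$ occupy disjoint coordinates and $g_0(0,0)=0$. Hence $\xi^1+\iota(x_\pi,y_\pi)=w+(g(w)-s)v$, and averaging over $\pi$ gives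
\begin{equation}\label{eq:sym}
(p_N-q_N)(x,y)\ge\mu\sum_{i\le N}g_0(x_i,y_i),\quad\text{and }(p_N-q_N)(x,y)=0\text{ if the sum is }0 .
\end{equation}

For $m\ge1$ take $N=2m+1$ and, for $(a,b)\in D=[-\rho,\rho]\times[0,\rho]$, let $\hat p_m(a,b)=p_N(x,y)$ with
\[
x=(a,\underbrace{\rho,\dots,\rho}_{m},\underbrace{-\rho,\dots,-\rho}_{m}),\qquad y=(b,0,\dots,0),
\]
and define $\hat q_m$ from $q_N$ in the same way. These functions are convex and $\Lambda_1$-Lipschitz for the maximum norm on $D$. The auxiliary coordinates have $y_i=0$ and so contribute nothing to the sum in \eqref{eq:sym}; their role is to flatten $\hat p_m(\cdot,0)$, the entries $\rho$ bounding its slope from above and the entries $-\rho$ from below.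

\begin{lemma}\label{lem:flat}
The functions $\hat p_m(\cdot,0)$ and $\hat q_m(\cdot,0)$ are $\frac{\Lambda_1}{m+1}$-Lipschitz on $[-\rho,\rho]$.
\end{lemma}

\begin{proof}
Let $H(x)=p_N(x,0)$ and $\eta(a)=\hat p_m(a,0)$. Let $x^+$ be the vector $x$ above with $a=\rho$, let $J=\{1,\dots,m+1\}$, and let $e_i$ be the unit vectors of $\mathbb R^N$. For $0\le t\le2\rho$ and $i\in J$, the vector $x^+-te_i$ is a permutation of $x^+-te_1$, so $H(x^+-te_i)=\eta(\rho-t)$. The average of these $m+1$ vectors is $x^+-\frac t{m+1}\sum_{i\in J}e_i$, at supremum distance $\frac t{m+1}$ from $x^+$. Convexity and the Lipschitz bound give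
\[
\eta(\rho-t)\ge H\Big(x^+-\frac t{m+1}\sum_{i\in J}e_i\Big)\ge\eta(\rho)-\frac{\Lambda_1t}{m+1}.
\]
With $a=-\rho$, the vectors $x^-+te_i$ and the index set consisting of $1$ and the last $m$ indices, the same computation gives $\eta(-\rho+t)\ge\eta(-\rho)-\frac{\Lambda_1t}{m+1}$. For $-\rho\le a<a'\le\rho$ the difference quotients of the convex function $\eta$ then satisfy
\[
-\frac{\Lambda_1}{m+1}\le\frac{\eta(a')-\eta(-\rho)}{a'+\rho}\le\frac{\eta(a')-\eta(a)}{a'-a}\le\frac{\eta(\rho)-\eta(a)}{\rho-a}\le\frac{\Lambda_1}{m+1}.
\]
Only convexity, symmetry and the Lipschitz bound were used, so the proof applies to $q_N$.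
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:counter}}

The functions $\hat p_m-\hat p_m(0,0)$ and $\hat q_m-\hat q_m(0,0)$ vanish at the origin and are $\Lambda_1$-Lipschitz on $D$. By the Arzel\`a--Ascoli theorem they converge uniformly along a common subsequence to convex $\Lambda_1$-Lipschitz functions $P$ and $Q$. Lemma~\ref{lem:flat} gives $P(a,0)=Q(a,0)=0$, hence $|P(a,b)|,|Q(a,b)|\le\Lambda_1b$. In \eqref{eq:sym} the sum equals $a^2\theta(b)$; in particular $\hat p_m(0,0)=\hat q_m(0,0)$, so $R=P-Q$ is the limit of $\hat p_m-\hat q_m$ and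
\[
R(a,b)\ge\mu a^2\theta(b),\qquad R(0,b)=0\qquad((a,b)\in D).
\]
Lemma~\ref{lem:osc}, applied to $P$ and to $Q$, gives $\sum_k|R(\rho/3,b_k)-R(0,b_k)|/b_k\le4\Lambda_1$. On the other hand the $k$-th term is at least
\[
\frac{\mu\rho^2}9\cdot\frac{\theta(b_k)}{b_k}=\frac{\mu\rho^2}9\cdot\frac1{\ln(1/\rho)+k\ln2},
\]
and these numbers have a divergent sum. This contradiction proves Theorem~\ref{thm:counter}.

\begin{remark}
Both summands of $c_0\oplus\ell^1$ are used in an essential way by this proof. The space $c_0$ keeps the test vectors $(a,\rho,\dots,-\rho)$ in a ball of fixed radius; in $\ell^2$ their norm is at least $\rho\sqrt{2m}$ and they leave the ball where $p$ and $q$ are Lipschitz. The space $\ell^1$ has dual $\ell^\infty$, which accommodates the components $\sigma_0^2(x_i,y_i)$; these equal $-3$ whenever $y_i<0$, so in general they are not square summable.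
\end{remark}

\section{A convex function whose Hessian dominates a monotone derivative}\label{sec:pde}

From now on $X=X^*=\mathbb R^d$, $d\ge1$, with the Euclidean structure (for $X=\{0\}$ there is nothing to prove). For matrices, $A:B=\sum_{i,j}A_{ij}B_{ij}$, and $A\le B$ for symmetric matrices means that $B-A$ is positive semidefinite. If $E\ge0$ and $N\le0$ then $E:N=\operatorname{tr}(E^{1/2}NE^{1/2})\le0$. For a convex $\varphi:\mathbb R^d\to\mathbb R$ and $h\in\mathbb R^d$ the distribution $\partial_h^2\varphi=\langle D^2\varphi\,h,h\rangle$ is a nonnegative Radon measure; the inequality $D^2\varphi\ge\frac12E\,dx$ between symmetric-matrix-valued measures means $\partial_h^2\varphi\ge\frac12\langle Eh,h\rangle\,dx$ for every $h$.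

\begin{proposition}\label{prop:key}
Let $\ell,c,\delta>0$ and let $\tau\in C^\infty(\mathbb R^d,\mathbb R^d)$ satisfy $\tau(x+k)=\tau(x)+ck$ for $k\in\ell\mathbb Z^d$ and $\langle D\tau(x)h,h\rangle\ge\delta|h|^2$. Let $E=\frac12(D\tau+D\tau^\top)$ and $\lambda=dc$. There is a convex $\varphi\in C^1(\mathbb R^d)$ such that $\varphi-\frac\lambda2|x|^2$ is $\ell\mathbb Z^d$-periodic and $D^2\varphi\ge\frac12E\,dx$. Consequently, for all $x,h\in\mathbb R^d$ and $s>0$,
\begin{equation}\label{eq:second}
\varphi(x+sh)+\varphi(x-sh)-2\varphi(x)\ge\frac12\int_0^s\langle\tau(x+rh)-\tau(x-rh),h\rangle\,dr .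
\end{equation}
\end{proposition}

For a single smooth $\tau$ a large multiple of $|x|^2$ has a Hessian dominating $E$. The content of the proposition is that $\lambda$ depends neither on $\delta$ nor on the size of $D\tau$, so that it can be applied to mollifications of a discontinuous map. The crude bound $E\le(\operatorname{div}\tau)I$ does not lead to such a result: for $\tau(x)=(\operatorname{sign}x_1,0)$ in the plane, $\operatorname{div}\tau$ is a measure on the line $x_1=0$, while for a convex $\varphi$ the measure $\partial_2^2\varphi$ of a strip $(-\eta,\eta)\times(0,1)$ is $O(\eta)$, since $\partial_2\varphi$ is locally bounded.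

The idea is to replace the matrix inequality $D^2\varphi\ge\frac12E$ by the stronger scalar inequality $\operatorname{tr}\big(E\,(D^2\varphi)^{-1}\big)\le2$. The inverse Hessian is the Hessian of the Legendre transform $\psi=\varphi^*$ at the point $y$ with $x=\nabla\psi(y)$, and then the trace becomes a divergence: $E(\nabla\psi):D^2\psi=\operatorname{div}\tau(\nabla\psi)$, the skew part of $D\tau$ disappearing against the symmetric matrix $D^2\psi$. So we are led to the quasilinear equation $\operatorname{div}\tau(\nabla\psi)=1$, which is elliptic precisely because $\tau$ is monotone. If $\tau=\nabla f$ is a gradient, it is solved by $\psi(y)=d\,f^*(y/d)$, for which $\tau(\nabla\psi(y))=y/d$ and $\varphi=d\,f$; this shows where the factor $d$ in $\lambda$ comes from. In general we must prove that a solution exists and is convex. For the latter we perturb the equation to $\operatorname{div}\tau(\nabla\psi)=1+\kappa u$, where $u$ is the periodic part of $\psi$ and $\kappa>0$ is small. The bounds independent of $\delta$ come from the following lemma.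

\begin{lemma}\label{lem:periodic}
Let $u\in C^1(\mathbb R^d)$ be $L\mathbb Z^d$-periodic and let $u+\frac\beta2|x|^2$ be convex, $\beta>0$. Then $|\partial_iu|\le\beta L$ for each $i$, and $\sup u-\inf u\le d\beta L^2$.
\end{lemma}

\begin{proof}
On a line parallel to the $i$-th axis, with coordinate $t$, the function $\partial_iu$ is $L$-periodic, vanishes at some $t_0$ (an extremum of $u$ on the line) and at $t_0+L$, and $\partial_iu+\beta t$ is nondecreasing. For $t_0\le t\le t_0+L$ this gives $-\beta(t-t_0)\le\partial_iu\le\beta(t_0+L-t)$. Modulo periods, any two points are joined by $d$ segments parallel to the axes, each of length at most $L$.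
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We seek $\psi(y)=\frac1{2\lambda}|y|^2+u(y)$ with $u$ periodic with respect to $\lambda\ell\mathbb Z^d$, the image of $\ell\mathbb Z^d$ under $x\mapsto\lambda x$. Let $\mathbb T=\mathbb R^d/\lambda\ell\mathbb Z^d$, $\kappa=1/(d\lambda\ell^2)$ and
\[
a(y,p)=\tau(y/\lambda+p)-cy/\lambda .
\]
Then $a$ is smooth and $\lambda\ell\mathbb Z^d$-periodic in $y$. Since $D\tau$ is periodic, the first derivatives of $a$ are bounded by a constant $C_0$, so $|a(y,p)|\le C_1(1+|p|)$; and $\langle a(y,p)-a(y,p'),p-p'\rangle\ge\delta|p-p'|^2$.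

\emph{Step 1: existence.} Define $\mathcal A$ from the Hilbert space $H^1(\mathbb T)$ to its dual by $\langle\mathcal Au,\zeta\rangle=\int_{\mathbb T}a(y,\nabla u)\cdot\nabla\zeta+\kappa u\zeta$. It is Lipschitz, with some constant $C_2$, and strongly monotone: $\langle\mathcal Au-\mathcal Au',u-u'\rangle\ge\delta'\|u-u'\|_{H^1}^2$ with $\delta'=\min(\delta,\kappa)$. Such an operator has a zero (Zarantonello; Browder--Minty): identifying $H^1$ with its dual, the map $u\mapsto u-t\mathcal Au$ is Lipschitz with constant $(1-2t\delta'+t^2C_2^2)^{1/2}<1$ for small $t>0$, and its fixed point $u$ satisfies $\mathcal Au=0$. Thus $\operatorname{div}a(y,\nabla u)=\kappa u$ weakly, and testing with $\zeta=1$ gives $\int_{\mathbb T}u=0$.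

\emph{Step 2: $u\in H^2$.} For $h\in\mathbb R^d$ let $u_h=u(\cdot+h)$ and $\zeta=u_h-u$. Subtracting the equation from its translate and testing with $\zeta$ gives $\int[a(y+h,\nabla u_h)-a(y,\nabla u)]\cdot\nabla\zeta+\kappa\zeta^2=0$. Inserting $a(y+h,\nabla u)$, we see that the first integrand is at least $\delta|\nabla\zeta|^2-C_0'|h||\nabla\zeta|$ with $C_0'$ a Lipschitz constant of $a$ in $y$. Hence $\|\nabla u_h-\nabla u\|_{L^2}=O(|h|)$, and an $L^2$ function with bounded difference quotients lies in $H^1$. So $u\in H^2(\mathbb T)$. Now $a(y,\nabla u)=\tau(\nabla\psi)-cy/\lambda$ and $\operatorname{div}(cy/\lambda)=cd/\lambda=1$, which is the reason for the choice $\lambda=dc$. By the chain rule for $H^1$ functions the equation reads, almost everywhere,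
\begin{equation}\label{eq:pde}
E(\nabla\psi):D^2\psi=1+\kappa u .
\end{equation}

\emph{Step 3: $u\in C^2$.} If $d=1$, then $u\in H^2\subset C^{1,1/2}$, and \eqref{eq:pde} with $E\ge\delta$ shows that $\psi''=(1+\kappa u)/E(\psi')$ is continuous. Let $d\ge2$. Testing the weak equation with $\partial_k\zeta$ for smooth $\zeta$ and integrating by parts, we find that $w=\partial_ku\in H^1$ is a weak solution of $\operatorname{div}(A\nabla w+B)=\kappa w$, where $A=D_pa(y,\nabla u)$ is bounded, measurable and satisfies $\langle A\xi,\xi\rangle\ge\delta|\xi|^2$, and $B=\partial_{y_k}a(y,\nabla u)$ is bounded. By the De Giorgi--Nash--Moser theorem \cite[Theorem~8.22]{GT}, $H^1$ solutions of such an equation are locally H\"older continuous, so $\nabla u\in C^{0,\alpha}$ for some $\alpha\in(0,1)$. Then \eqref{eq:pde} is the linear elliptic equation $E(\nabla\psi):D^2u=1+\kappa u-\frac1\lambda\operatorname{tr}E(\nabla\psi)$ with $C^{0,\alpha}$ coefficients and right-hand side, and a $W^{2,2}_{\mathrm{loc}}$ solution of such an equation is $C^{2,\alpha}$ \cite[Theorem~9.19]{GT}. In all cases $u\in C^2$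 and \eqref{eq:pde} holds everywhere.

\emph{Step 4: $\psi$ is strictly convex.} We use Korevaar's argument, a maximum principle in the doubled variables. For $y_1,y_2\in\mathbb R^d$ with midpoint $\bar y$ let
\[
\mathcal C(y_1,y_2)=\psi(\bar y)-\tfrac12\big(\psi(y_1)+\psi(y_2)\big)=\mathcal N(y_1,y_2)-\frac{|y_1-y_2|^2}{8\lambda},
\]
where $\mathcal N(y_1,y_2)=u(\bar y)-\frac12(u(y_1)+u(y_2))$ is bounded. The function $\mathcal C$ is invariant under simultaneous translation of $y_1,y_2$ by $\lambda\ell\mathbb Z^d$ and tends to $-\infty$ as $|y_1-y_2|\to\infty$, so it attains its maximum, which is at least $\mathcal C(y,y)=0$. Suppose it is attained at a pair with $y_1\ne y_2$. The derivatives in $y_1$ and $y_2$ vanish, that is, $\nabla\psi(y_1)=\nabla\psi(\bar y)=\nabla\psi(y_2)=:\zeta$. This is the decisive point: the coefficients in \eqref{eq:pde} depend only on $\nabla\psi$, so they are the same matrix $E(\zeta)$ at all three points. Since $h\mapsto\mathcal C(y_1+h,y_2+h)$ has a maximum at $0$, we have $D^2\psi(\bar y)-\frac12(D^2\psi(y_1)+D^2\psi(y_2))\le0$. Pairing with $E(\zeta)\ge0$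 and using \eqref{eq:pde} three times gives $\kappa\,\mathcal N(y_1,y_2)\le0$. But $\mathcal N(y_1,y_2)=\mathcal C(y_1,y_2)+\frac1{8\lambda}|y_1-y_2|^2>0$, a contradiction. (With $\kappa=0$ the pairing would give only $0\le0$.) So the maximum is attained only on the diagonal, where $\mathcal C=0$, and $\mathcal C<0$ off the diagonal. A continuous function that is strictly midpoint convex is strictly convex.

\emph{Step 5: the trace bound.} Lemma~\ref{lem:periodic} with $L=\lambda\ell$ and $\beta=1/\lambda$ bounds the oscillation of $u$ by $d\lambda\ell^2=1/\kappa$. As $u$ has mean zero, it vanishes somewhere, so $\kappa|u|\le1$ and $E(\nabla\psi):D^2\psi\le2$ everywhere.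

\emph{Step 6: the Legendre transform.} Let $\varphi(x)=\sup_y\{\langle x,y\rangle-\psi(y)\}$. Since $\psi$ is differentiable, strictly convex and superlinear, $\varphi$ is finite, convex and differentiable, and $\nabla\varphi$ is the inverse of the bijection $\nabla\psi:\mathbb R^d\to\mathbb R^d$ \cite[Theorem~26.6]{Roc}. A differentiable convex function is $C^1$, so $\nabla\psi$ is a homeomorphism. For $k\in\ell\mathbb Z^d$ we have $\psi(y+\lambda k)=\psi(y)+\langle k,y\rangle+\frac\lambda2|k|^2$, and substituting $y+\lambda k$ for $y$ in the supremum,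
\[
\varphi(x+k)=\sup_y\big\{\langle x+k,y+\lambda k\rangle-\psi(y)-\langle k,y\rangle-\tfrac\lambda2|k|^2\big\}=\varphi(x)+\lambda\langle x,k\rangle+\tfrac\lambda2|k|^2 .
\]
The function $\frac\lambda2|x|^2$ obeys the same rule, so $\varphi-\frac\lambda2|x|^2$ is periodic.

Strict convexity does not exclude points where $D^2\psi$ is singular, but their image is negligible. The set $K=\{\nabla\psi(y):\det D^2\psi(y)=0\}$ is closed, as the homeomorphic image of a closed set, and Lebesgue null by Sard's theorem for the $C^1$ map $\nabla\psi:\mathbb R^d\to\mathbb R^d$. Near a point $x\notin K$ the inverse function theorem shows that $\varphi$ is $C^2$ and $D^2\varphi(x)=\mathsf P^{-1}$, where $\mathsf P=D^2\psi(\nabla\varphi(x))$ is positive definite and $\operatorname{tr}(E(x)\mathsf P)\le2$ by Step~5. The positive matrix $E^{1/2}\mathsf PE^{1/2}$ has trace at most $2$, so all its eigenvalues are at most $2$. Hence $\mathsf P\le2E^{-1}$, and inverting, $\mathsf P^{-1}\ge\frac12E(x)$. For each $h$ the measure $\partial_h^2\varphi$ thus dominates $\frac12\langle Eh,h\rangle\,dx$ on the open set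 $\mathbb R^d\setminus K$; on $K$ it is nonnegative while $\langle Eh,h\rangle\,dx$ vanishes. So $D^2\varphi\ge\frac12E\,dx$.

\emph{Step 7: second differences.} A given line may meet $K$ in a large set, so we mollify. Let $\chi_\eta\ge0$ be a smooth function with integral $1$ supported in $\{|z|\le\eta\}$, and put $\varphi_\eta=\varphi*\chi_\eta$, $\tau_\eta=\tau*\chi_\eta$. Integrating $\chi_\eta(x-\cdot)$ against the two measures gives $\langle D^2\varphi_\eta(x)h,h\rangle\ge\frac12\langle D\tau_\eta(x)h,h\rangle$ at every $x$. With $n(r)=\langle\tau_\eta(x+rh),h\rangle$, Taylor's formula and an integration by parts give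
\begin{align*}
\varphi_\eta(x+sh)+\varphi_\eta(x-sh)-2\varphi_\eta(x)&=\int_{-s}^s(s-|r|)\langle D^2\varphi_\eta(x+rh)h,h\rangle\,dr\\
&\ge\frac12\int_{-s}^s(s-|r|)\,n'(r)\,dr=\frac12\int_0^s\big(n(r)-n(-r)\big)\,dr .
\end{align*}
As $\eta\to0$, $\varphi_\eta\to\varphi$ and $\tau_\eta\to\tau$ locally uniformly, and \eqref{eq:second} follows.
\end{proof}

\section{Exceptional sets in finite dimensions}\label{sec:finite}

We say that a convex $\varphi:\mathbb R^d\to\mathbb R$ has a \emph{kink} at $x$ if there are $h\in\mathbb R^d$ and $\nu>0$ with $\varphi(x+sh)+\varphi(x-sh)-2\varphi(x)\ge\nu s$ for $0<s\le1$. At a point of Gateaux differentiability the left side is $o(s)$, so a kink is a point of non-differentiability. Kinks of countably many functions can be collected in one function.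

\begin{lemma}\label{lem:sum}
Let $\varphi_j:\mathbb R^d\to\mathbb R$, $j\ge1$, be continuous and convex. There is a continuous convex $\Phi:\mathbb R^d\to\mathbb R$ that has a kink at every point at which some $\varphi_j$ has a kink.
\end{lemma}

\begin{proof}
Let $\alpha_j=2^{-j}(1+\sup_{|x|\le j}|\varphi_j(x)|)^{-1}$ and $\Phi=\sum_j\alpha_j\varphi_j$. On $\{|x|\le R\}$ the terms with $j\ge R$ are bounded by $2^{-j}$, so the series converges locally uniformly and $\Phi$ is continuous and convex. Second differences of convex functions are nonnegative, so those of $\Phi$ are at least $\alpha_j$ times those of $\varphi_j$.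
\end{proof}

\subsection{Proof of Theorem~\ref{thm:finite}}

For $j\ge1$ let $\Gamma_j=\{(x,x^*):x^*\in T(x),\ |x|\le j,\ |x^*|\le j\}$, and let $\mathcal E_j$ be the set of $x$ for which $\Gamma_j$ contains two different pairs $(x,x^*)$, $(x,y^*)$. Then $\mathcal E(T)=\bigcup_j\mathcal E_j$, and by Lemma~\ref{lem:sum} it suffices to find, for fixed $j$, a convex $\varphi_j$ with a kink at each point of $\mathcal E_j$. To apply Proposition~\ref{prop:key} we must turn $\Gamma_j$ into a map that is everywhere defined, equivariant under a lattice, and smooth. We do this in three steps.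

\emph{Extension.} A set of pairs is called monotone if it is the graph of a monotone operator, and \emph{maximal monotone} if it is not properly contained in another monotone set; by Zorn's lemma every monotone set has a maximal monotone extension. The set $\Gamma_j\cup\{(x,2x):|x|\ge2j\}$ is monotone: each of the two parts is, and for $|x|\ge2j$, $(y,y^*)\in\Gamma_j$,
\[
\langle2x-y^*,x-y\rangle\ge2|x|^2-2j|x|-j|x|-j^2\ge j|x|-j^2>0 .
\]
Let $M$ be a maximal monotone extension. It has the following properties.
\begin{enumerate}
\item[(a)] $M(x)\ne\emptyset$ for all $x$. The domain of a maximal monotone operator on $\mathbb R^d$ is nearly convex \cite[Theorem~12.41]{RW}: there is a convex $C$ with $C\subset\operatorname{dom}M\subset\overline C$. The convex set $\overline C$ contains $\{|x|\ge2j\}$, so it is $\mathbb R^d$; and a convex set has the same interior as its closure, so $C=\mathbb R^d$.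
\item[(b)] $M(x)=\{2x\}$ for $|x|>2j$. If $x^*\in M(x)$, then $\langle2(x+th)-x^*,th\rangle\ge0$ for every $h$ and small $t>0$; dividing by $t$ and letting $t\to0$ gives $\langle2x-x^*,h\rangle\ge0$ for all $h$.
\item[(c)] $M$ is bounded on bounded sets. For $|x|\le2j$ and $0\neq x^*\in M(x)$ let $h=x^*/|x^*|$ and $x'=x+(4j+1)h$, so $2j<|x'|\le6j+1$. From $\langle2x'-x^*,h\rangle\ge0$ we get $|x^*|\le2(6j+1)$. For $|x|>2j$ use (b).
\item[(d)] The graph of $M$ is closed, because the closure of a monotone set is monotone.
\end{enumerate}

\emph{Periodization.} Let $\ell=10j$. The closed balls of radius $4j$ about the points of $\ell\mathbb Z^d$ are disjoint. Define $M^\#(x)=2k+M(x-k)$ if $|x-k|\le4j$ for some $k\in\ell\mathbb Z^d$, and $M^\#(x)=\{2x\}$ otherwise. Then $M^\#$ has nonempty values, is bounded on bounded sets, satisfies $M^\#(x+k)=M^\#(x)+2k$, and its graph contains $\Gamma_j$. By (b), $M^\#(x)=\{2x\}$ whenever $|x-k|>2j$ for all $k$. An open ball of radius $j$ that meets $\{|x-k|\le2j\}$ is contained in $\{|x-k|\le4j\}$. So on every open ball of radius $j$ the operator $M^\#$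 is either a translate of $M$ or the map $x\mapsto2x$; it is therefore monotone on each such ball, and its graph is closed. Local monotonicity globalizes because values are nonempty: given $x_0^*\in M^\#(x)$ and $x_n^*\in M^\#(x')$, take $n>|x'-x|/j$, $x_i=x+\frac in(x'-x)$ and any $x_i^*\in M^\#(x_i)$ for $0<i<n$, and add the inequalities $\langle x_{i+1}^*-x_i^*,x'-x\rangle\ge0$.

\emph{Smoothing.} Choose $\xi(x)\in M^\#(x)$ for $x\in[0,\ell)^d$ and extend by $\xi(x+k)=\xi(x)+2k$; this is a locally bounded selection of $M^\#$. A Lipschitz hypersurface is closed and meets each line parallel to its direction $v$ in one point, so it is Lebesgue null by Fubini's theorem, and Theorem~\ref{thm:A} shows that $M^\#$ is single-valued on a set $\Omega$ of full measure. If $x_n\to x\in\Omega$, every cluster point of the bounded sequence $\xi(x_n)$ lies in $M^\#(x)=\{\xi(x)\}$. So $\xi$ is continuous at the points of $\Omega$, hence measurable. For $0<\varepsilon\le1$ let $\tau_\varepsilon=\xi*\chi_\varepsilon+\varepsilon\,\mathrm{id}$, with $\chi_\varepsilon$ as in Step~7 above. The map $\xi*\chi_\varepsilon$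 is smooth and, as an average of translates of $\xi$, monotone. Thus $\tau_\varepsilon(x+k)=\tau_\varepsilon(x)+(2+\varepsilon)k$ and $\langle D\tau_\varepsilon h,h\rangle\ge\varepsilon|h|^2$.

Let $\varphi_\varepsilon$ be given by Proposition~\ref{prop:key} with $c=2+\varepsilon$, $\delta=\varepsilon$, $\lambda_\varepsilon=d(2+\varepsilon)\le3d$, normalized by $\varphi_\varepsilon(0)=0$. By Lemma~\ref{lem:periodic}, the periodic functions $\varphi_\varepsilon-\frac{\lambda_\varepsilon}2|x|^2$ have partial derivatives bounded by $3d\ell$, uniformly in $\varepsilon$. By the Arzel\`a--Ascoli theorem, $\varphi_\varepsilon\to\varphi_j$ locally uniformly along a sequence $\varepsilon\to0$, and $\varphi_j$ is convex and continuous.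

\emph{Kinks on $\mathcal E_j$.} Let $x\in\mathcal E_j$ with $(x,x^*),(x,y^*)\in\Gamma_j$ and $h=y^*-x^*\ne0$. The selection $\xi$ may ignore both values at $x$, but monotonicity forces it to be large on one side of $x$ and small on the other. Let $C$ bound $|\xi-x^*|$ and $|\xi-y^*|$ on the ball of radius $|h|+1$ about $x$. For $0<r\le1$ and $|z|\le\varepsilon$, monotonicity of $M^\#$ gives $\langle\xi(x+rh-z)-y^*,rh-z\rangle\ge0$ and $\langle\xi(x-rh-z)-x^*,-rh-z\rangle\ge0$, that is,
\[
\langle\xi(x+rh-z),h\rangle\ge\langle y^*,h\rangle-C\varepsilon/r,\qquad\langle\xi(x-rh-z),h\rangle\le\langle x^*,h\rangle+C\varepsilon/r .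
\]
Averaging over $z$ with weight $\chi_\varepsilon(z)$ and subtracting, and noting that the term $\varepsilon\,\mathrm{id}$ contributes $2\varepsilon r|h|^2\ge0$,
\[
\langle\tau_\varepsilon(x+rh)-\tau_\varepsilon(x-rh),h\rangle\ge|h|^2-2C\varepsilon/r .
\]
The left side is also nonnegative, as $\tau_\varepsilon$ is monotone. For $0<\eta<s\le1$, inequality \eqref{eq:second} therefore bounds the second difference of $\varphi_\varepsilon$ below by $\frac12\int_\eta^s(|h|^2-2C\varepsilon/r)\,dr$. Letting $\varepsilon\to0$ along the sequence and then $\eta\to0$,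
\[
\varphi_j(x+sh)+\varphi_j(x-sh)-2\varphi_j(x)\ge\tfrac12|h|^2s\qquad(0<s\le1).
\]
So $\varphi_j$ has a kink at $x$, and Theorem~\ref{thm:finite} is proved.

\subsection{Proof of Theorem~\ref{thm:char}}

The implication (i)$\Rightarrow$(ii) is Theorem~\ref{thm:finite}, and (ii)$\Rightarrow$(iii) is Theorem~\ref{thm:B}; recall that Gateaux and Fr\'echet differentiability coincide for convex functions on $\mathbb R^d$. For (ii)$\Rightarrow$(i), the subdifferential of a continuous convex $\Phi$ is monotone and is multivalued exactly where $\Phi$ is not differentiable.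

For (iii)$\Rightarrow$(ii), let $A\subset\bigcup_iA_i$ with $A_i=\{w+f_i(w)v_i:w\in W_i\}$ and $f_i=f_{i,1}-f_{i,2}$, where $f_{i,1},f_{i,2}$ are continuous and convex on $W_i$. The function
\[
F_i(w+rv_i)=\max\{r+f_{i,2}(w),\,f_{i,1}(w)\}\qquad(w\in W_i,\ r\in\mathbb R)
\]
is continuous and convex. At a point $x=w+f_i(w)v_i$ of $A_i$ the two entries of the maximum agree, so for $s>0$ we have $F_i(x+sv_i)=f_{i,1}(w)+s$ and $F_i(x)=F_i(x-sv_i)=f_{i,1}(w)$. The second difference equals $s$, and $F_i$ has a kink at every point of $A_i$. Lemma~\ref{lem:sum} gives a continuous convex function that is non-differentiable on $\bigcup_iA_i\supset A$, which completes the proof.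

\begin{thebibliography}{9}

\bibitem{GT} Gilbarg and Trudinger, \emph{Elliptic Partial Differential Equations of Second Order}, 2nd ed.

\bibitem{Roc} Rockafellar, \emph{Convex Analysis}.

\bibitem{RW} Rockafellar and Wets, \emph{Variational Analysis}.

\bibitem{Zaj} Lud\v{e}k Zaj\'{\i}\v{c}ek, \emph{Supergeneric results and Gate\^aux differentiability of convex and Lipschitz functions on small sets}, \texttt{https://www.dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 702042/\allowbreak ActaCarolinae\_038-1997-2\_4.pdf}.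

\end{thebibliography}
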